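# Lebesgue non-null Turing independent sets and ZFC

## 1. Joins, independence and outer measure

A real is an element of $2^\omega$, and $\mu$ is the fair-coin product measure on $2^\omega$. For a finite string $\sigma$, $[\sigma]$ is the set of reals extending $\sigma$. Write $x\le_T y$ if $y$ computes $x$, and let $\Phi_e$ ($e<\omega$) list the oracle machines. The sum $x+y$ of reals is taken bit by bit mod 2.

**Definition (join).** $x\oplus y$ is the real with $(x\oplus y)(2n)=x(n)$ and $(x\oplus y)(2n+1)=y(n)$. The Turing join of a finite set $F$ of reals is obtained by interleaving its members in the same way. We write $w\le_T F$ if the join of $F$ computes $w$. The join of $\emptyset$ is computable.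

Example: for any reals $x,z$, the join $x\oplus(x+z)$ computes $z$ by adding the two halves.

**Definition (independence).** $X\subseteq2^\omega$ is $n$-Turing independent if for every $F\subseteq X$ with $|F|\le n$, the join of $F$ computes no real in $X\setminus F$. $X$ is Turing independent if it is $n$-Turing independent for every $n\ge1$.

Since $F=\emptyset$ is allowed, an independent set has no computable member. A set $\{x\}$ with $x$ noncomputable is Turing independent: only $F=\emptyset$ says anything.

Here is a set that is $1$-Turing independent but not $2$-Turing independent. Let $x$ be noncomputable. We use that $\{w:x\le_T w\}$ is null (Fact 1 below, with $F=\emptyset$). Choose $y$ outside this set, outside its translate by $x$, and with $y\not\le_T x$; this excludes a null set of $y$'s. Consider $\{x,y,x+y\}$. By choice $x\not\le_T y$, $y\not\le_T x$ and $x\not\le_T x+y$. If $x+y\le_T x$ then $y\le_T x$; if $x+y\le_T y$ then $x\le_T y$; if $y\le_T x+y$ then $x=(x+y)+y\le_T x+y$. All three are impossible, so no member computes another, and none is computable: $x$ is noncomputable, and $y$ and $x+y$ are not even computable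 from $x$. But $x\oplus y$ computes $x+y$.

**Definition (size).** A set is null if it has measure zero, and non-null if not, that is, if it has positive outer measure. It has full outer measure if its outer measure is $1$.

Example: every countable set is null. A set $X$ that meets every closed set of positive measure has full outer measure. Otherwise $X$ lies in a $G_\delta$ set of measure less than $1$, whose complement contains a closed set of positive measure missing $X$.

**Definition (covering number).** $\mathrm{cov}(\mathcal N)$ is the least number of null sets whose union is $2^\omega$, and $\mathfrak c=2^{\aleph_0}$.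

Example: countably many null sets have a null union, so $\aleph_1\le\mathrm{cov}(\mathcal N)\le\mathfrak c$ (points are null). Under CH, $\mathrm{cov}(\mathcal N)=\mathfrak c$.

Now the question. It comes from "Turing independence and Baire category" (http://home.iitk.ac.in/~krashu/tibc.pdf). It is a theorem of ZFC that there is a non-meager Turing independent set. Does ZFC also prove that there is a Lebesgue non-null one? The answer is no (if ZFC is consistent), already for $2$-Turing independence.

**Theorem A.** If ZFC is consistent, so is ZFC + the following: for all non-null $X,Y\subseteq2^\omega$ and every $z\in2^\omega$ there are $x\in X$, $y\in Y$ with $x\neq y$, $x\ne z\ne y$ and $z\le_T x\oplus y$. In such a model no non-null $X$ is $2$-Turing independent.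

The last sentence follows by taking $Y=X$ and $z\in X$: then $F=\{x,y\}$ computes $z\in X\setminus F$.

**Theorem B.** (1) (ZFC) There is a $1$-Turing independent set of full outer measure. (2) If $\mathrm{cov}(\mathcal N)=\mathfrak c$ (for example under CH), there is a Turing independent set of full outer measure.

So existence of a non-null $n$-Turing independent set is a theorem of ZFC for $n=1$. If ZFC is consistent, then for each $n\ge2$, and for full Turing independence, it is independent of ZFC.

## 2. Measurable sets are never independent

We start with sets we can name. Countable sets are null, so they do not help. Measurable sets fail too.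

**Observation.** A measurable set $X$ of positive measure is not $1$-Turing independent.

By Lebesgue density there is $\sigma$ with $\mu(X\cap[\sigma])>\frac12\mu([\sigma])$. Flipping the bit in position $|\sigma|$ is a measure-preserving bijection of $[\sigma]$. So $X\cap[\sigma]$ and its image have total measure more than $\mu([\sigma])$, and they meet. Hence there are $x,x'\in X$ that differ in exactly one bit, and $x$ computes $x'$. $\square$

A non-null independent set must therefore be nonmeasurable, and the natural tool is transfinite recursion.

## 3. Transfinite recursion and Theorem B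

The recursion picks points $x_\alpha$ in the closed sets of positive measure, one after another. We need to know that a single requirement excludes only a null set.

**Fact 1 (Sacks; de Leeuw–Moore–Shannon–Shapiro).** Let $F$ be a finite set of reals (identified with its join) and $z\not\le_T F$. Then $\{x:z\le_Tx\oplus F\}$ is null.

*Proof.* Suppose not. The set is the union over $e$ of the sets $\{x:\Phi_e^{x\oplus F}=z\}$, so one of these has positive measure. By Lebesgue density it has relative measure $>1/2$ in some $[\sigma]$. Then $F$ computes $z$: given $n$, enumerate computations $\Phi_e^{x\oplus F}(n)$ for $x\in[\sigma]$ until, for some $v$, the clopen set of $x$ found so far to give the value $v$ has relative measure $>1/2$ in $[\sigma]$. Output $v$. For $v=z(n)$ this eventually happens, and for another value it never does, since the two sets of $x$ are disjoint. This contradicts $z\not\le_TF$. $\square$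

Let $\langle H_\alpha:\alpha<\mathfrak c\rangle$ list all closed sets of positive measure.

**Proof of Theorem B(2).** Assume $\mathrm{cov}(\mathcal N)=\mathfrak c$. First, no $H_\alpha$ is covered by fewer than $\mathfrak c$ null sets. The union of the translates of $H_\alpha$ by the (countably many) eventually zero sequences is a tail set of positive measure, so it has measure $1$ by the zero-one law. If $\kappa<\mathfrak c$ null sets covered $H_\alpha$, their translates, together with one more null set, would cover $2^\omega$ by at most $\kappa\cdot\aleph_0+\aleph_0<\mathfrak c$ null sets.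

Now choose $x_\alpha\in H_\alpha$ recursively so that for each finite $F\subseteq\{x_\beta:\beta<\alpha\}$: first, $x_\alpha\not\le_TF$; second, $x_\alpha\notin\{x:x_\beta\le_Tx\oplus F\}$ whenever $\beta<\alpha$ and $x_\beta\not\le_TF$. For each $F$ the first excludes a countable set, and for each $(F,\beta)$ the second excludes a null set by Fact 1. Altogether fewer than $\mathfrak c$ null sets are to be avoided, so $x_\alpha$ exists.

We show by induction that $\{x_\beta:\beta\le\alpha\}$ is Turing independent. By the induction hypothesis (and because each violation involves finitely many points) $\{x_\beta:\beta<\alpha\}$ is Turing independent. A new violation has one of two forms. Either a finite set $F$ of earlier elements computes $x_\alpha$; this is excluded. Or $F\cup\{x_\alpha\}$ computes some $x_\beta\notin F$ with $\beta<\alpha$ and $F$ a finite set of earlier elements. Then $x_\beta\not\le_TF$ by the induction hypothesis, so this is excluded as well. Hence $\{x_\alpha:\alpha<\mathfrak c\}$ is Turing independent, and it meets every $H_\alpha$, so it has full outer measure. $\square$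

Without the hypothesis on $\mathrm{cov}(\mathcal N)$ the recursion stops at a definite point: at stage $\alpha$ we must avoid up to $|\alpha|+\aleph_0$ null sets, and these may cover $H_\alpha$. For $n=1$ we can count points instead of null sets, if we work inside a suitable perfect set.

**Fact 2 (Mycielski).** Let $R\subseteq2^\omega\times2^\omega$ be null and $H\subseteq2^\omega$ closed with $\mu(H)>0$. Then there is a perfect $S\subseteq H$ with $(x,y)\notin R$ for all distinct $x,y\in S$.

*Proof.* The diagonal is null, so we may assume that $R$ contains it.

**Step 1. Present $R$ by clopen sets.** For each $n$ cover $R$ by an open set of measure at most $2^{-n}$, written as a disjoint union of clopen boxes. Listing all these boxes gives $B_i$ with $\sum_i(\mu\times\mu)(B_i)<\infty$ such that each element of $R$ is in infinitely many $B_i$. Choose $i_0<i_1<\cdots$ with $\sum_{i\ge i_n}(\mu\times\mu)(B_i)\le8^{-n}$, and let $W_n=\bigcup_{i_n\le i<i_{n+1}}B_i$. So $W_n$ is clopen, $(\mu\times\mu)(W_n)\le8^{-n}$, and each element of $R$ is in $W_n$ for infinitely many $n$. Let $0=h_{-1}<h_0<h_1<\cdots$ be such that membership of $(x,y)$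 in $W_n$ depends only on $(x{\restriction}h_n,y{\restriction}h_n)$.

**Step 2. A random tree.** Choose independent uniformly random strings $\rho(\sigma)\in2^{[h_{n-1},h_n)}$ for $\sigma\in2^n$, $n<\omega$, and put $\Psi(\eta)=\bigcup_n\rho(\eta{\restriction}n)$ for $\eta\in2^\omega$. Then $\Psi$ is continuous and $\Psi(\eta){\restriction}h_n$ depends only on $\eta{\restriction}n$.

**Step 3. Almost surely no pair is in $R$.** Let $\sigma,\tau\in2^n$ first differ at $k<n$. The strings in $2^{h_n}$ that they determine share $\rho(\sigma{\restriction}0),\dots,\rho(\sigma{\restriction}k)$, which fill the first $h_k$ bits, and are independent afterwards. So this pair is uniform on the $4^{h_n}2^{-h_k}$ pairs agreeing on the first $h_k$ bits. At most $8^{-n}4^{h_n}$ pairs are in $W_n$, so it falls in $W_n$ with probability at most $2^{h_k}8^{-n}$. For fixed $k$ there are at most $4^n$ such pairs, and $\sum_n4^n2^{h_k}8^{-n}<\infty$. By Borel–Cantelli, almost surely, for every $k$ there are only finitely many $n>k$ for which some pair of strings of length $n$ first differing at $k$ falls in $W_n$. Hence almost surely, for all $\eta\ne\eta'$,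 $(\Psi(\eta),\Psi(\eta'))$ is in only finitely many $W_n$, so not in $R$. In particular $\Psi(\eta)\neq\Psi(\eta')$, as $R$ contains the diagonal.

**Step 4. Stay inside $H$.** Each $\Psi(\eta)$ is uniformly distributed, so by Fubini the expected measure of the closed set $\{\eta:\Psi(\eta)\in H\}$ is $\mu(H)>0$. So with positive probability this set has positive measure. Fix an outcome with this property and that of Step 3, a perfect $S_0\subseteq\{\eta:\Psi(\eta)\in H\}$, and put $S=\Psi[S_0]$. Since $\Psi$ is continuous and injective and $S_0$ is compact, $S$ is perfect. $\square$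

**Proof of Theorem B(1).** Let $R$ be the set of pairs $(x,y)$ such that some noncomputable $w$ satisfies $w\le_Tx$ and $w\le_Ty$. It is the union over $e,e'$ of the sets $\{(x,y):\Phi^x_e=\Phi^y_{e'}\text{ total, noncomputable}\}$, so it is Borel. For each $x$, the section $R_x$ is a countable union of sets $\{y:w\le_Ty\}$ with $w$ noncomputable, hence null by Fact 1. By Fubini $R$ is null. By Fact 2 choose a perfect $S_\alpha\subseteq H_\alpha$ with $(x,y)\notin R$ for distinct $x,y\in S_\alpha$.

Recursively pick a noncomputable $x_\alpha\in S_\alpha$ which is not computed by any $x_\beta$ and computes no $x_\beta$, for $\beta<\alpha$. We count what is excluded from the $\mathfrak c$ points of $S_\alpha$. Only countably many reals are computable. Each $x_\beta$ computes only countably many reals. Each $x_\beta$ is noncomputable, so it is computed by at most one element of $S_\alpha$, since two such elements would form a pair in $R$. This is fewer than $\mathfrak c$ points. The resulting $\{x_\alpha:\alpha<\mathfrak c\}$ has full outer measure. It is $1$-Turing independent: $F=\emptyset$ computes no $x_\alpha$, and $F=\{x_\beta\}$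 computes no $x_\alpha$ with $\alpha\ne\beta$. $\square$

For $n=2$ this argument stops. We would also need that, for each earlier $x_\gamma$ and each earlier $x_\beta\not\le_Tx_\gamma$, few $x\in S_\alpha$ satisfy $x_\beta\le_Tx\oplus x_\gamma$. The corresponding relation, "some $w\not\le_Tx_\gamma$ has $w\le_Tx\oplus x_\gamma$ and $w\le_Ty\oplus x_\gamma$", is null for each single $\gamma$ by the same argument. But it depends on $\gamma$, and one perfect set would have to serve $|\alpha|$ many null relations, while Fact 2 handles only one (or a countable union). Theorem A shows that for $n=2$ no argument in ZFC can succeed.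

## 4. Steering a computation by pruning

For noncomputable $z$, the set $\{(x,y):z\le_Tx\oplus y\}$ is null in the plane, by Fact 1 and Fubini. Theorem A asks for a model in which every product of two non-null sets meets it. By Theorem B(2), $\mathrm{cov}(\mathcal N)<\mathfrak c$ in such a model.

The plan is an iteration of length $\omega_2$ of a forcing $Q$ that adds a sequence $c=\langle c(n):n<\omega\rangle$, where $c(n)$ is a subset of $2^{I_n}$ of relative size $2^{-n}$ and the $I_n$ are consecutive finite intervals of $\omega$. Let
$$N_c=\{x\in2^\omega:\ x{\restriction}I_n\in c(n)\text{ for infinitely many }n\}.\tag{1}$$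
This set is null since $\sum_n2^{-n}<\infty$. So a non-null $X$ has a member $x\notin N_c$. At an intermediate stage, $Y$ will have a non-null part $Y_0$. We shall show that for almost every $f$ of the intermediate model some condition forces $z\le_T\dot x\oplus f$. Then $Y_0$ contains such an $f$. The condition depends on $f$, so this does not contradict Fact 1 in the extension.

How can a condition make $x\oplus f$ compute $z$? Regard $f$ as a sequence of random functions $f_j$ on $2^{I_j}$, and let the computation look at $f_j(x{\restriction}I_j)$. Suppose at level $j$ a condition leaves a family $a$ of possible values $J$ for $c(j)$, and each choice of $J$ decides $x{\restriction}I_j$ as $g(J)$. If we know $x{\restriction}I_j\notin c(j)$, then $g(J)\notin J$. We would like to shrink $a$ to those $J$ with $f_j(g(J))=z{\restriction}j$ and still have a large family.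

**One level by hand.** Let every subset of $2^{I_j}$ with at most $K$ elements be contained in some $J\in a$, and let $g(J)\notin J$ for $J\in a$. Let $f_j:2^{I_j}\to2^j$ be uniformly random. Let $U\subseteq2^{I_j}$ and $r\geq 1$ with $|U|+r-1\le K$. Choose successively
$$J_1\supseteq U,\quad J_2\supseteq U\cup\{g(J_1)\},\quad\dots,\quad J_r\supseteq U\cup\{g(J_1),\dots,g(J_{r-1})\}$$
in $a$. Since $g(J_i)\notin J_i$ while $J_i$ contains all earlier values, the points $g(J_1),\dots,g(J_r)$ are distinct. So the probability that no $J\supseteq U$ in $a$ has $f_j(g(J))=z{\restriction}j$ is at most $(1-2^{-j})^r$. If $K$ is huge, this is small enough to sum over all $U$ of some smaller but still large size, and the pruned family is large.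

The hypothesis $g(J)\notin J$ is what makes the values vary. If $g$ is constant, the pruned family is $a$ with probability $2^{-j}$ and otherwise empty.

**The obstacle.** Steering is possible only at some levels. At the other levels $f_j(x{\restriction}I_j)$ is some string we do not control. The steered levels depend on the condition, and nothing in $x\oplus f$ tells the computation which levels to trust. So this decoder fails. The remedy is to give $f_j$ one more value, the silent value $?$, taken with probability $1-1/L_j$. At unsteered levels we want $f_j(x{\restriction}I_j)={?}$, so that the computation passes on. There are two ways for a level to be unsteered.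

* The condition leaves only few possibilities for $x{\restriction}I_j$. Then a union bound gives silence, if $1/L_j$ is small against their number.
* The level belongs to another coordinate of the iteration. Then $x{\restriction}I_j$ may vary with $J$ over a family with no useful bound on the number of values, and the union bound gives nothing. A symmetry argument with $L_j$ colors, of which $?$ omits exactly one, will replace it (Section 9, Step 4).

## 5. The forcing $Q$

**Parameters.** By recursion on $j$ define consecutive intervals $I_j$ partitioning $\omega$, with $l_j=|I_j|$, and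

* $\mathcal J_j=\{J\subseteq2^{I_j}:|J|=2^{l_j-j}\}$, $\ m_j=\prod_{i<j}|\mathcal J_i|$, $\ u_j=\prod_{i<j}2^{l_i}$;
* $L_j=2^{b_j}$, the least power of $2$ with $m_j/L_j\le2^{-j}$;
* $D_j=u_j^{m_j}(m_j+1)(2^jL_j)^{m_j}(l_j+j+1)\ge2$;
* $l_j\ge j$ is least such that $2^{l_j-j}\ge D_j^{\,j+1}$.

Such $l_j$ exists because $m_j,u_j,L_j$ depend only on earlier data, so $D_j$ is linear in $l_j$. All these sequences are computable. Here $m_j$ counts the possible histories of earlier choices and $u_j$ the possible values of $x$ below $I_j$; $D_j$ is the loss of largeness allowed at one step.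

Example: $m_0=u_0=L_0=1$, so $D_0=2(l_0+1)$, and $l_0=3$ is the first value with $2^{l_0}\ge2(l_0+1)$. The only member of $\mathcal J_0$ is $2^{I_0}$. Then $m_1=1$, $u_1=8$, $L_1=2$, $D_1=64(l_1+2)$. We need $2^{l_1-1}\ge2^{12}(l_1+2)^2$, and the first solution is $l_1=23$ (for $22$ we would need $2^9\ge 24^2=576$; for $23$ we need $2^{10}\ge25^2=625$).

**Definition (largeness).** $a\subseteq\mathcal J_j$ is $K$-large if every $U\subseteq2^{I_j}$ with $|U|\le K$ is contained in some $J\in a$. For $a\ne\emptyset$ let
$$\lambda_j(a)=\max\{K\le2^{l_j}:a\text{ is }K\text{-large}\},\qquad \mathrm{nor}_j(a)=\log_{D_j}\max(1,\lambda_j(a)).$$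

So $\emptyset$ is not $0$-large and every nonempty $a$ is $0$-large. As a small picture of largeness, take a four-point set and its two-point subsets: all six of them form a $2$-large family, while the four edges of a square form a $1$-large family that is not $2$-large (the diagonals are not contained in an edge). For fixed $j$ the norm is bounded. Also $\lambda_j(\mathcal J_j)\ge2^{l_j-j}\ge D_j^{\,j+1}$, so $\mathrm{nor}_j(\mathcal J_j)\ge j+1$.

**(Big).** If $r\ge1$ and $a=\bigcup_{i<r}a_i$ is $rK$-large, then some $a_i$ is $K$-large.

Otherwise for each $i$ there is $U_i$ with $|U_i|\le K$ contained in no $J\in a_i$. Then $\bigcup_iU_i$ has size at most $rK$ and is contained in no $J\in a$, a contradiction. $\square$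

**Definition ($Q$).** Conditions are sequences $p=\langle p(n):n<\omega\rangle$ with $\emptyset\ne p(n)\subseteq\mathcal J_n$ and $\limsup_n\mathrm{nor}_n(p(n))=\infty$. Put $q\le p$ iff $q(n)\subseteq p(n)$ for all $n$.

Example: $\langle\mathcal J_n:n<\omega\rangle$ is the largest condition. If $p(n)=\mathcal J_n$ for even $n$ and $p(n)$ is a singleton for odd $n$, then $p$ is a condition. Changing finitely many levels of a condition to other nonempty sets gives a condition.

The generic $c\in\prod_n\mathcal J_n$ is given by: $c(n)=J$ iff some $q\in G$ has $q(n)=\{J\}$. By the last remark and genericity such $J$ exists, and it is unique since members of $G$ are compatible. Moreover $q\Vdash c(n)\in q(n)$: if $q\in G$ and $r\in G$ has $r(n)=\{c(n)\}$, a common extension has a nonempty level $n$ contained in $q(n)\cap\{c(n)\}$.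

**Ground model reals are covered.** $V\cap2^\omega\subseteq N_c$. Let $p$, $y\in V\cap2^\omega$ and $n_0$ be given. Some $n\ge n_0$ has $\lambda_n(p(n))\ge1$, so some $J\in p(n)$ has $y{\restriction}I_n\in J$. Shrinking $p(n)$ to $\{J\}$ gives an extension forcing $y{\restriction}I_n\in c(n)$. By genericity this happens for infinitely many $n$.

## 6. Countable support iterations and frames

**Recalled definitions.** For a forcing $P$ and a countable $\mathcal M\prec H(\chi)$ with $P\in\mathcal M$, $q\in P$ is $(\mathcal M,P)$-generic if $q\Vdash G\cap\mathcal D\cap\mathcal M\ne\emptyset$ for every open dense $\mathcal D\subseteq P$ in $\mathcal M$. $P$ is proper if, for all sufficiently large regular $\chi$ and all such $\mathcal M$, every $p\in P\cap\mathcal M$ has an $(\mathcal M,P)$-generic $q\le p$. In a countable support (CS) iteration, a condition $p\in P_\delta$ is a sequence in which each $p(\beta)$ is a $P_\beta$-name for an element of $\dot Q_\beta$ and is the canonical name of the largest condition ("trivial") for all but countably many $\beta$, those forming $\mathrm{supp}(p)$. Also $q\le p$ iff $q{\restriction}\beta\Vdash q(\beta)\le p(\beta)$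 for all $\beta$. We identify $P_\beta$ with the conditions supported in $\beta$.

Let $\langle P_\beta,\dot Q_\beta:\beta<\delta\rangle$ be the CS iteration with $\dot Q_\beta=Q^{V^{P_\beta}}$, limit $P_\delta$ and generic sequences $c_\beta$. We need fusion arguments: decreasing sequences of conditions in which at stage $k$ one level, of one coordinate $\beta_k$, is frozen. The coordinates come in no particular order, and each must come infinitely often. The level frozen at coordinate $\beta_k$ may depend on $G_{\beta_k}$, but only through finitely many choices made before. The following definition records this.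

**Definition (frame).** A frame of length $k$ for $p\in P_\delta$ consists of ordinals $\beta_i<\delta$ ($i<k$), a finite tree $T=\bigcup_{i\le k}T_i$ of sequences ($T_i$ the nodes of length $i$, $T_0=\{\emptyset\}$), and maps $\nu,a$ on $\bigcup_{i<k}T_i$. Sequences $s,s'$ of equal length agree below $\beta$ if $s_j=s'_j$ for all $j$ in their domain with $\beta_j<\beta$. For $s\in T$, let $E_\beta(s)$ be the statement about $G_\beta$:
$$c_{\beta_j}(\nu(s{\restriction}j))=s_j\quad\text{for all }j<|s|\text{ with }\beta_j<\beta.\tag{2}$$
We require:

* (F1) for $s\in T_i$, $i<k$: $\nu(s)\in\omega$, $\emptyset\ne a(s)\subseteq\mathcal J_{\nu(s)}$, the immediate successors of $s$ are the $s^\frown J$ with $J\in a(s)$; and $\nu(s)<\nu(s')$ when $s\subsetneq s'$;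
* (F2) if $s,s'\in T_i$ ($i<k$) agree below $\beta_i$, then $\nu(s)=\nu(s')$ and $a(s)=a(s')$;
* (F3) for $i<k$, $s\in T_i$: $p{\restriction}\beta_i\Vdash E_{\beta_i}(s)\Rightarrow p(\beta_i)(\nu(s))=a(s)$.

Example, $\delta=1$: all $\beta_i=0$, the statements $E_0(s)$ are empty, and any two nodes agree below $0$. So a frame is a list of levels $\nu_0<\dots<\nu_{k-1}$ with $p(\nu_i)=a_i$, and $T_k=\prod_{i<k}a_i$.

Example, $\delta=2$, $(\beta_0,\beta_1,\beta_2)=(1,0,1)$: first, $p{\restriction}1$ forces $p(1)(\nu(\emptyset))=a(\emptyset)$, with nothing assumed. Next, $\nu(\langle J_0\rangle)$ and $a(\langle J_0\rangle)$ do not depend on $J_0$; write them $n_1,a_1$, so $p(0)(n_1)=a_1$. Finally two nodes $\langle J_0,J_1\rangle$ agree below $1$ iff they have the same $J_1$. So the new level $\nu(\langle J_0,J_1\rangle)$ of coordinate $1$ may depend on $J_1$, the value of $c_0(n_1)$, but not on $J_0$, which is a value of $c_1$ itself.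

**Definition ($p*s$).** For $s\in T_k$, $(p*s)(\beta)$ is $p(\beta)$ with the value at level $\nu(s{\restriction}j)$ replaced by $\{s_j\}$ for all $j<k$ with $\beta_j=\beta$, if $s_j\in p(\beta)(\nu(s{\restriction}j))$ for all these $j$; otherwise it is $p(\beta)$.

By (F1) the levels involved are distinct, and only finitely many levels change, so $p*s\in P_\delta$ and $p*s\le p$. In the second example, $p*\langle J_0,J_1,J_2\rangle$ puts $\{J_1\}$ at level $n_1$ of coordinate $0$, and $\{J_0\},\{J_2\}$ at levels $\nu(\emptyset),\nu(\langle J_0,J_1\rangle)$ of coordinate $1$.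

**Observation (U).** If $s,s'\in T_i$ ($i\le k$) and $E_\beta(s),E_\beta(s')$ both hold, then $s,s'$ agree below $\beta$.

Otherwise let $j$ be least with $\beta_j<\beta$ and $s_j\ne s'_j$. For $i'<j$ with $\beta_{i'}<\beta_j$ we have $\beta_{i'}<\beta$, so $s_{i'}=s'_{i'}$. Thus $s{\restriction}j,s'{\restriction}j$ agree below $\beta_j$, so $\nu(s{\restriction}j)=\nu(s'{\restriction}j)$ by (F2). Hence $s_j=c_{\beta_j}(\nu(s{\restriction}j))=s'_j$, a contradiction. $\square$

## 7. Reading and changing conditions through a frame

The first lemma says that the generic filter picks a branch of the tree (as far as coordinates below $\beta$ are concerned), and that $p*s$ is exactly "$p$ and the branch is $s$".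

**Lemma 1.** Let $p$ have a frame of length $k$ and $\beta\le\delta$.

(a) If $p{\restriction}\beta\in G_\beta$, then for each $i\le k$ there is $s\in T_i$ with $E_\beta(s)$; any two such agree below $\beta$.

(b) For $s\in T_k$, $(p*s){\restriction}\beta\Vdash E_\beta(s)$, and, if $\beta<\delta$, it forces that at coordinate $\beta$ the replacement clause is executed.

(c) If $p{\restriction}\beta\in G_\beta$, $s\in T_k$ and $E_\beta(s)$ holds, then $(p*s){\restriction}\beta\in G_\beta$.

(d) If $\bar p\le p$ has a frame of length $k$ with the same $\beta_i$'s, tree $\bar T\subseteq T$ and $\bar\nu$ the restriction of $\nu$, then $\bar p*s\le p*s$ for $s\in\bar T_k$.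

*Proof.* (a) Define $s_j$ ($j<i$) recursively. If $\beta_j<\beta$, let $s_j=c_{\beta_j}(\nu(s{\restriction}j))$. By construction $E_{\beta_j}(s{\restriction}j)$ holds, so $p(\beta_j)(\nu(s{\restriction}j))=a(s{\restriction}j)$ by (F3). Since $p{\restriction}(\beta_j+1)$ is in the generic filter, $s_j$ belongs to this set, and $s{\restriction}(j+1)\in T$. If $\beta_j\ge\beta$, choose $s_j\in a(s{\restriction}j)$ arbitrarily. Then $E_\beta(s)$ holds. The last clause is (U).

(b) We prove $(p*s){\restriction}\beta\Vdash E_\beta(s)$ by induction on $\beta$, obtaining the second assertion on the way. Let $\beta<\delta$ and $(p*s){\restriction}\beta\Vdash E_\beta(s)$. For each $j$ with $\beta_j=\beta$ this includes $E_{\beta_j}(s{\restriction}j)$. Since $(p*s){\restriction}\beta\le p{\restriction}\beta$, (F3) shows that $(p*s){\restriction}\beta$ forces $p(\beta)(\nu(s{\restriction}j))=a(s{\restriction}j)\ni s_j$. So the replacement at $\beta$ is executed, and $(p*s){\restriction}(\beta+1)$ forces $c_\beta(\nu(s{\restriction}j))=s_j$ for these $j$. That is $E_{\beta+1}(s)$. At a limit $\beta$, only finitely many $j$ are involved, so $E_\beta(s)$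 is the same statement as $E_\gamma(s)$ for some $\gamma<\beta$.

(c) Take $r\in G_\beta$ with $r\le p{\restriction}\beta$ and $r\Vdash E_\beta(s)$. We show $r{\restriction}\gamma\le(p*s){\restriction}\gamma$ by induction on $\gamma\le\beta$; for $\gamma=\beta$ this gives (c). Limits are immediate, since the order is defined coordinatewise. Suppose it holds for $\gamma<\beta$. By (b), $r{\restriction}\gamma$ forces that $(p*s)(\gamma)$ is $p(\gamma)$ with $\{s_j\}$ at the levels $\nu(s{\restriction}j)$, $\beta_j=\gamma$. Now $r{\restriction}\gamma\Vdash r(\gamma)\le p(\gamma)$, so only these levels are in question. We claim $r{\restriction}\gamma\Vdash r(\gamma)(\nu(s{\restriction}j))=\{s_j\}$ when $\beta_j=\gamma$. Otherwise some $r_1\le r{\restriction}\gamma$ forces $J\in r(\gamma)(\nu(s{\restriction}j))$ for some $J\ne s_j$. Shrinking that level to $\{J\}$ gives an extension of $r$ forcing $c_\gamma(\nu(s{\restriction}j))=J$, which contradicts $r\Vdash E_\beta(s)$. So $r{\restriction}(\gamma+1)\le(p*s){\restriction}(\gamma+1)$.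

(d) Induct on $\beta$. If $(\bar p*s){\restriction}\beta\le(p*s){\restriction}\beta$, then by (b), applied to both frames, $(\bar p*s){\restriction}\beta$ forces that both replacements at $\beta$ are executed. They put the same values at the same levels. At the other levels, $\bar p(\beta)(n)\subseteq p(\beta)(n)$ is forced, as $\bar p\leq p$. Limits are again immediate. $\square$

Next: if we strengthen one $p*s$, we can strengthen $p$ accordingly without disturbing the frame.

**Lemma 2 (amalgamation).** If $p$ has frame $\mathcal F$ of length $k$, $s\in T_k$ and $r\le p*s$, there is $p'\le p$ with the same frame $\mathcal F$ and $p'*s\le r$.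

*Proof.* Define $p'(\beta)$ as follows. If $r{\restriction}\beta\in G_\beta$, let $p'(\beta)(n)=r(\beta)(n)$ for $n\notin\{\nu(s{\restriction}j):\beta_j=\beta\}$ and $p'(\beta)(n)=p(\beta)(n)$ at those finitely many levels. If $r{\restriction}\beta\notin G_\beta$, let $p'(\beta)=p(\beta)$. In the first case $p'(\beta)$ differs from $r(\beta)$ at finitely many levels, so it is in $Q$, and $p'(\beta)\le p(\beta)$ since $r\le p$. Outside $\mathrm{supp}(p)\cup\mathrm{supp}(r)$, $p'(\beta)$ is trivial. So $p'\in P_\delta$ and $p'\le p$.

(F1) and (F2) concern $\mathcal F$ alone. For (F3), let $s'\in T_i$, $\beta=\beta_i$, $p'{\restriction}\beta\in G_\beta$ and $E_\beta(s')$. Then $p{\restriction}\beta\in G_\beta$, so $p(\beta)(\nu(s'))=a(s')$. If $r{\restriction}\beta\notin G_\beta$, then $p'(\beta)=p(\beta)$ and we are done. Otherwise $(p*s){\restriction}\beta\in G_\beta$, so $E_\beta(s)$ holds by Lemma 1(b), and $s',s{\restriction}i$ agree below $\beta$ by (U). Hence $\nu(s')=\nu(s{\restriction}i)$ by (F2). This is one of the levels where $p'(\beta)$ was left equal to $p(\beta)$, so $p'(\beta)(\nu(s'))=a(s')$.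

For $p'*s\le r$, induct on $\beta$ and assume $(p'*s){\restriction}\beta\le r{\restriction}\beta$. It forces $r{\restriction}\beta\in G_\beta$. So by Lemma 1(b) it forces that $(p'*s)(\beta)$ is $r(\beta)$ with the levels $\nu(s{\restriction}j)$ ($\beta_j=\beta$) set to $\{s_j\}$. As $r\le p*s$, and the replacement in $(p*s)(\beta)$ is executed, $r(\beta)$ already has $\{s_j\}$ at these levels. So $(p'*s)(\beta)=r(\beta)$ is forced. $\square$

**Lemma 3.** If $p$ has frame $\mathcal F$ of length $k$ and $\mathcal D\subseteq P_\delta$ is open dense, there is $p'\le p$ with frame $\mathcal F$ and $p'*s\in\mathcal D$ for all $s\in T_k$.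

*Proof.* Go through the finitely many $s\in T_k$. For each, take $r\in\mathcal D$ below (current condition)$*s$ and apply Lemma 2. Earlier successes persist: by Lemma 1(d) the new (condition)$*s$ lies below the old one, and $\mathcal D$ is open. $\square$

The next lemma freezes one more level, at a coordinate of our choice.

**Lemma 4 (extension).** Let $p$ have a frame of length $k$, let $\beta<\delta$, $M<\omega$, and let $e$ exceed all values of $\nu$. Then there are $p'\le p$ and an extension of the frame to a frame of length $k+1$ for $p'$ with $\beta_k=\beta$ such that for $s\in T_k$: $\nu(s)\ge e$, $\mathrm{nor}_{\nu(s)}(a(s))\ge M$, and $\nu(s)\ne\nu(s')$ if $s,s'\in T_k$ do not agree below $\beta$.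

*Proof.* Treat the classes $C$ of $T_k$ under "agree below $\beta$" one after another, with a representative $\bar s\in C$ and the current condition, called $p$ again. Since $p(\beta)$ is forced to be in $Q$, we can choose $r\le p*\bar s$ such that $r{\restriction}\beta\le(p*\bar s){\restriction}\beta$ decides an $n\ge e$, larger than the previously chosen ones, and a set $a$ with $\mathrm{nor}_n(a)\ge M$ and $r{\restriction}\beta\Vdash p(\beta)(n)=a$; and such that $r(\gamma)=(p*\bar s)(\gamma)$ for $\gamma\ge\beta$. Apply the construction of Lemma 2 to get $p^1$ with the old frame and $p^1*\bar s\le r$. Since $r(\beta)=(p*\bar s)(\beta)$ differs from $p(\beta)$ at most at the levels $\nu(\bar s{\restriction}j)$ with $\beta_j=\beta$, and $p^1(\beta)$ equals $p(\beta)$ at those, we get $p^1(\beta)=p(\beta)$. Put $\nu(s)=n$, $a(s)=a$ for $s\in C$, and continue with $p^1$. Let $p'$ be the final condition; $p'(\beta)$ is the original $p(\beta)$.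

(F1) and (F2) are clear from the choices, and (F3) for $i<k$ holds since Lemma 2 keeps the frame. For (F3) with $i=k$, let $p'{\restriction}\beta\in G_\beta$, $E_\beta(s)$ and $s\in C$. Then $E_\beta(\bar s)$ holds: if $\beta_j<\beta$, then $\bar s_j=s_j$, and $s{\restriction}j,\bar s{\restriction}j$ agree below $\beta$, hence below $\beta_j$, so $\nu(s{\restriction}j)=\nu(\bar s{\restriction}j)$ by (F2). By Lemma 1(c), $(p'*\bar s){\restriction}\beta\in G_\beta$. By Lemma 1(d) for the old frame, it lies below $(p^1*\bar s){\restriction}\beta$, hence below the $r{\restriction}\beta$ chosen for $C$. So $r{\restriction}\beta\in G_\beta$, and $p'(\beta)(n)=a$. $\square$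

We must also be able to shrink the newest sets $a(s)$.

**Lemma 5 (pruning).** Let $p$ have a frame of length $k+1$, and for $s\in T_k$ let $\emptyset\ne a''(s)\subseteq a(s)$, with $a''(s)=a''(s')$ if $s,s'$ agree below $\beta_k$. Then there is $p''\le p$ having the frame obtained by replacing $a(s)$ by $a''(s)$ for $s\in T_k$ (and $T_{k+1}$ accordingly).

*Proof.* Change only coordinate $\beta_k$. In $V[G_{\beta_k}]$, if $p{\restriction}\beta_k\in G_{\beta_k}$, take $s\in T_k$ with $E_{\beta_k}(s)$ (Lemma 1(a)). Then $p(\beta_k)(\nu(s))=a(s)$ by (F3), and we replace the value at level $\nu(s)$ by $a''(s)$. By (U), two such $s$ agree below $\beta_k$, so by (F2) and the hypothesis on $a''$ the result does not depend on $s$. If $p{\restriction}\beta_k\notin G_{\beta_k}$, change nothing. Then $p''\in P_\delta$ and $p''\le p$.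

(F1) and (F2) hold, and so does (F3) for $i=k$. Let $i<k$. If $\beta_i\ne\beta_k$, then $p''(\beta_i)=p(\beta_i)$ and $p''{\restriction}\beta_i\le p{\restriction}\beta_i$, so (F3) persists. If $\beta_i=\beta_k$, let $t\in T_i$, $E_{\beta_k}(t)$, and let $s$ be as above. Then $t,s{\restriction}i$ agree below $\beta_i$ by (U), so $\nu(t)=\nu(s{\restriction}i)<\nu(s)$ by (F2) and (F1), and level $\nu(t)$ was not changed. $\square$

## 8. Fusion and properness

**Lemma 6 (fusion).** Let $p_0\ge p_1\ge\cdots$, with frames $\mathcal F_k$ of length $k$ for $p_k$, $\mathcal F_{k+1}$ end-extending $\mathcal F_k$ (same $\beta_i$, $\nu$, $a$ below length $k$, same $T_i$ for $i\le k$), $\mathrm{nor}_{\nu(s)}(a(s))\ge k$ for $s\in T_k$, and each $\beta\in\bigcup_k\mathrm{supp}(p_k)$ equal to $\beta_k$ for infinitely many $k$. Then $q$, defined by $q(\beta)(n)=\bigcap_kp_k(\beta)(n)$, is a condition, $q\le p_k$, and $\mathcal F_k$ is a frame for $q$, for all $k$.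

*Proof.* To have names of conditions outright, let $q(\beta)$ be trivial if the displayed sequence is not a condition; we show that $q{\restriction}\beta$ forces that it is one. Induct on $\beta$: assume $q{\restriction}\beta\in P_\beta$ is below all $p_k{\restriction}\beta$, and let $q{\restriction}\beta\in G_\beta$. Then the $p_k(\beta)$ decrease with $k$, so for each $n$ the finite nonempty sets $p_k(\beta)(n)$ decrease, and their intersection is nonempty.

Suppose $\beta_i=\beta$ and $s\in T_i$ has $E_\beta(s)$; such $s$ exists by Lemma 1(a). For all $k>i$, (F3) for $p_k$ gives $p_k(\beta)(\nu(s))=a(s)$. Hence $q(\beta)(\nu(s))=a(s)$, which has norm at least $i$. This also gives (F3) for $q$. If $\beta\in\bigcup_k\mathrm{supp}(p_k)$, it happens for infinitely many $i$. Each $\mathrm{nor}_n$ is bounded, so the levels involved are unbounded and the $\limsup$ of the norms is $\infty$. For other $\beta$, all $p_k(\beta)$ are trivial, and so is $q(\beta)$. So $q(\beta)$ is a condition below every $p_k(\beta)$. The support of $q$ is contained in a countable set, which also handles limits. (F1), (F2) concern the frames alone. $\square$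

**Lemma 7.** $Q$ is proper.

*Proof.* Take $\delta=1$, $P_1=Q$. Let $\mathcal M\prec H(\chi)$ be countable with $p\in Q\cap\mathcal M$, and let $\langle\mathcal D_k\rangle$ list the open dense subsets of $Q$ in $\mathcal M$. Put $p_0=p$. Given $p_k\in\mathcal M$ with frame $\mathcal F_k$, apply Lemma 4 with $\beta=0$ and $M=k$, then Lemma 3 with $\mathcal D_k$, inside $\mathcal M$. This gives $p_{k+1}\in\mathcal M$ with a frame $\mathcal F_{k+1}$ and $p_{k+1}*s\in\mathcal D_k$ for all $s\in T_{k+1}$. All $\beta_i$ are $0$, so Lemma 6 applies; let $q$ be the fusion. If $q\in G$, take $s\in T_{k+1}$ with $E_1(s)$ by Lemma 1(a). By Lemma 1(c), $p_{k+1}*s\in G\cap\mathcal D_k\cap\mathcal M$. So $q\le p$ is $(\mathcal M,Q)$-generic. $\square$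

## 9. Almost every $f$ can be made to help $\dot x$ compute $z$

**The coding.** Code $f\in2^\omega$ computably and measure-preservingly as follows. Each $y\in2^{I_j}$ owns $b_j+j$ bits of $f$; those owned by all $y\in2^{I_j}$ form block $j$ of $f$. The first $b_j$ bits owned by $y$ form the color $\mathrm{col}_j(y)\in2^{b_j}$. If $\mathrm{col}_j(y)=0^{b_j}$, then $f_j(y)\in2^j$ is given by the other $j$ bits; otherwise $f_j(y)={?}$. For random $f$ all values are independent, with
$$\Pr(f_j(y)\ne{?})=\frac1{L_j},\qquad\Pr(f_j(y)=\tau)=\frac1{2^jL_j}\quad(\tau\in2^j).\tag{3}$$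

**Proposition 8.** Let $\delta\ge1$, let $\dot x$ be a $P_\delta$-name for an element of $2^\omega$, $p\Vdash\dot x\notin N_{c_0}$, and $z\in2^\omega\cap V$. Then for almost every $f\in2^\omega$ (in $V$) there is $q\le p$ with $q\Vdash z\le_T\dot x\oplus f$.

*Proof.* Strengthen $p$ to $p_0$ such that for some $n_0\ge1$, $p_0\Vdash\forall n\ge n_0\ \dot x{\restriction}I_n\notin c_0(n)$. For each $f$ we build $p_k,\mathcal F_k,e_k$ ($k<\omega$) for Lemma 6, starting with $p_0$, $T_0=\{\emptyset\}$, $e_0=n_0$, such that

* (I1) $\nu(s)<e_k$ for $s\in T_i$, $i<k$;
* (I2) $|T_k|\le m_{e_k}$;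
* (I3) the stages $<k$, hence $(p_k,\mathcal F_k,e_k)$, depend only on the blocks $i<e_k$ of $f$.

To make (I3) meaningful, all choices are made by a fixed well-ordering. (I2) holds for $k=0$ as $|T_0|=1$.

**Bookkeeping. Each relevant coordinate must come infinitely often.** Let $k\mapsto(i(k),d(k))$ take every value in $\omega\times\omega$ infinitely often, with $i(k)\le k$. Let $\langle\gamma_{i,d}:d<\omega\rangle$ enumerate $\{0\}\cup\mathrm{supp}(p_i)$ (repetitions allowed), chosen from $p_i$ by the fixed well-ordering, and put $\beta_k=\gamma_{i(k),d(k)}$. Then $0$ and each element of $\bigcup_i\mathrm{supp}(p_i)$ equals $\beta_k$ infinitely often, and $\beta_k$ depends only on $p_0,\dots,p_k$.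

Now we describe stage $k$, which treats the levels $j$ with $e_k\le j<e_{k+1}$.

**Step 1. Freeze a new level at coordinate $\beta_k$.** Apply Lemma 4 with $\beta=\beta_k$, $e=e_k$, $M=k+1$. Let $e_{k+1}=1+\max\{\nu(s):s\in T_k\}>e_k$. For a class $C\subseteq T_k$ of "agree below $\beta_k$" write $\nu(C),a(C)$ for the common values. Distinct classes have distinct $\nu(C)$. If $\beta_k=0$, there is just one class, $C=T_k$.

**Step 2. Decide $\dot x$ along each branch.** The conditions deciding $\dot x{\restriction}I_j$ for all $j<e_{k+1}$ form an open dense set. By Lemma 3 extend the condition, keeping the frame, to $p^*_k$ such that for each $t=s^\frown J\in T_{k+1}$, $p^*_k*t$ decides $\dot x{\restriction}I_j$ for all $j<e_{k+1}$. Call the decided value $x(t)(j)$.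

**Step 3. Make the part of $\dot x$ below the new level independent of $J$.** Let $j=\nu(C)$ and $K=\lambda_j(a(C))$. As $\mathrm{nor}_j(a(C))\ge k+1$, we have $K\ge D_j^{\,k+1}$. The map
$$J\mapsto\langle x(s^\frown J)(i):s\in C,\ i<j\rangle$$
on $a(C)$ has at most $u_j^{|C|}\le u_j^{m_j}$ values, since $|C|\le|T_k|\le m_{e_k}\le m_j$. Let $K_1=\lfloor K/u_j^{m_j}\rfloor$. By (Big) there is $a'(C)\subseteq a(C)$ on which the map is constant and which is $K_1$-large. Write $a'(s)=a'(C)$ for $s\in C$. Steps 1–3 depend only on the blocks $i<e_k$ of $f$.

**Step 4. Prune using block $j$ of $f$.** Let $e_k\le j<e_{k+1}$. We define what it means that level $j$ fails, in two parts, and bound the probability over block $j$, the earlier blocks being given.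

*Inactive part: branches whose new level is not $j$.* Let
$$V_j=\{x(s^\frown J)(j):s\in T_k,\ \nu(s)\ne j,\ J\in a'(s)\}.$$
If $\nu(s)>j$, then $x(s^\frown J)(j)$ depends only on $s$, by Step 3. If $\nu(s)<j$, there are at most $|\mathcal J_{\nu(s)}|$ values for this $s$, and $e_k\le\nu(s)<j$. So
$$|V_j|\le m_{e_k}\prod_{e_k\le i<j}|\mathcal J_i|=m_j.\tag{4}$$
Level $j$ fails if $f_j(y)\ne{?}$ for some $y\in V_j$. By (3) this has probability at most $m_j/L_j\le2^{-j}$.

*Active part: branches whose new level is $j$.* Suppose $j=\nu(C)$ for a (unique) class $C$. Put $g_s(J)=x(s^\frown J)(j)$ for $s\in C$, $J\in a'(C)$. With $K$ from Step 3, put $K'=\lfloor K/D_j\rfloor$. Then $K'\ge D_j^{\,k}\ge1$.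

*Case $\beta_k\ne0$: we want silence.* Let $a''=\{J\in a'(C):f_j(g_s(J))={?}\text{ for all }s\in C\}$. Level $j$ fails if $a''$ is not $K'$-large. A union bound over all values of $g_s$ is useless, since we can only bound their number by $2^{l_j}\ge L_j$. Instead, for each color $v\in2^{b_j}$ let
$$A_v=\{J\in a'(C):v\notin\{\mathrm{col}_j(g_s(J)):s\in C\}\},$$
so that $a''=A_{0^{b_j}}$. Given $|C|+1$ distinct colors, each $J\in a'(C)$ uses at most $|C|$ colors, so it is in $A_v$ for one of the given ones. Since
$$(|C|+1)K'\le(m_j+1)K/D_j\le K/u_j^{m_j}$$
and the left side is an integer, it is at most $K_1$, so $a'(C)$ is $(|C|+1)K'$-large. By (Big), among any $|C|+1$ colors at least one has $A_v$ $K'$-large. So the set $B$ of colors $v$ with $A_v$ not $K'$-large has at most $|C|$ elements. Now fix $w\in2^{b_j}$. Adding $w$ to all colors preserves the distribution of $\mathrm{col}_j$ and turns $B$ into $B+w$. So all $v$ have the same probability of lying in $B$, and failure, which is the event $0^{b_j}\in B$, has probability $\mathbb E|B|/L_j\le|C|/L_j\le m_j/L_j\le2^{-j}$.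

*Case $\beta_k=0$: we want to read $z$.* Then $j\ge n_0$, and $p^*_k*(s^\frown J)\Vdash c_0(j)=J$ by Lemma 1(b), so $g_s(J)\notin J$. Let $a''=\{J\in a'(C):f_j(g_s(J))=z{\restriction}j\text{ for all }s\in C\}$. Level $j$ fails if $a''$ is not $K'$-large. This is the one-level argument of Section 4 with several branches $s$. Let $\Gamma(J)=\{g_s(J):s\in C\}$, so $|\Gamma(J)|\le m_j$ and $\Gamma(J)\cap J=\emptyset$. Let
$$r=(2^jL_j)^{m_j}(l_j+j)K'.$$
By the definition of $D_j$,
$$K'+(r-1)m_j\le K'\bigl(1+m_j(2^jL_j)^{m_j}(l_j+j)\bigr)\le K'D_j/u_j^{m_j}\le K/u_j^{m_j},\tag{5}$$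
and the left side is an integer, so $K'+(r-1)m_j\le K_1$. Fix $U\subseteq2^{I_j}$ with $|U|=K'$. Choose successively $J_1,\dots,J_r\in a'(C)$ with
$$J_{i+1}\supseteq U\cup\Gamma(J_1)\cup\dots\cup\Gamma(J_i)\qquad(0\le i<r).$$
This is possible, because the set on the right has at most $K'+(r-1)m_j\le K_1$ elements and $a'(C)$ is $K_1$-large. Since $\Gamma(J_{i+1})\cap J_{i+1}=\emptyset$, the sets $\Gamma(J_1),\dots,\Gamma(J_r)$ are pairwise disjoint. So the events "$f_j=z{\restriction}j$ on $\Gamma(J_i)$" are independent, each of probability at least $\theta=(2^jL_j)^{-m_j}$ by (3). If one of them occurs, that $J_i$ is in $a''$ and contains $U$. So the probability that no $J\in a''$ contains $U$ is at most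
$$(1-\theta)^r\le e^{-\theta r}=e^{-(l_j+j)K'}.$$
There are at most $2^{l_jK'}$ such $U$. If each of them is contained in a member of $a''$, then so is every smaller set, and $a''$ is $K'$-large. So failure has probability at most $2^{l_jK'}e^{-(l_j+j)K'}\le2^{-jK'}\le2^{-j}$.

*End of the stage.* If the active part of level $j=\nu(C)$ does not fail, let $a''(C)=a''$; otherwise let $a''(C)=a'(C)$. In both cases $a''(C)$ is $K'$-large (note $K_1\ge K'$), and $K'\ge D_j^{\,k}$, so $\mathrm{nor}_j(a''(C))\ge k$. Apply Lemma 5 to $p^*_k$ and the sets $a''(s)=a''(C)$, $s\in C$, to get $p_{k+1},\mathcal F_{k+1}$. (I1) holds by the choice of $e_{k+1}$. (I3) holds because Step 4 used only blocks $j<e_{k+1}$. For (I2),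
$$|T_{k+1}|\le|T_k|\max_{e_k\le i<e_{k+1}}|\mathcal J_i|\le m_{e_k}\prod_{e_k\le i<e_{k+1}}|\mathcal J_i|=m_{e_{k+1}}.$$

**Step 5. Almost every $f$ has finitely many failures.** For $j\ge n_0$ let $\mathrm{Fail}_j$ be the set of $f$ for which level $j$ fails, in either part. The $e_k$ increase strictly from $n_0$, so there is exactly one $k$ with $e_k\le j<e_{k+1}$. This $k$ and the outcome of Steps 1–3 of stage $k$ depend only on the blocks $i<j$ of $f$: the stages before $k$ and Steps 1–3 of stage $k$ use only blocks below $e_k\le j$. Given these blocks, failure depends only on block $j$, which is independent of them, and has probability at most $2\cdot2^{-j}$. So $\mathrm{Fail}_j$ is clopen of measure at most $2^{1-j}$. By Borel–Cantelli almost every $f$ lies in only finitely many $\mathrm{Fail}_j$.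

**Step 6. For such $f$ the fusion forces $z\le_T\dot x\oplus f$.** Fix such an $f$, and let $j_0\ge n_0$ be such that $f\notin\mathrm{Fail}_j$ for $j\ge j_0$. The hypotheses of Lemma 6 hold by the bookkeeping and $\mathrm{nor}_j(a''(C))\ge k$. Let $q$ be the fusion of $\langle p_k\rangle$, so $q\le p_0\le p$.

Let $G\ni q$ be generic, $x=\dot x[G]$, $j\ge j_0$, $e_k\le j<e_{k+1}$. Since $\mathcal F_{k+1}$ is a frame for $q$, by Lemma 1(a),(c) there is $t=s^\frown J$ in the top level of its tree with $E_\delta(t)$ and $q*t\in G$. By Lemma 1(d), $q*t\le p_{k+1}*t\le p^*_k*t$. So $x{\restriction}I_j=x(t)(j)$, where $J\in a''(s)\subseteq a'(s)$.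

* If $\nu(s)\ne j$, then $x(t)(j)\in V_j$, and $f_j(x{\restriction}I_j)={?}$ since the inactive part did not fail.
* If $\nu(s)=j$, then $j=\nu(C)$ for the class $C$ of $s$, and $f_j(x{\restriction}I_j)=f_j(g_s(J))$ with $J\in a''(C)=a''$. This is $?$ if $\beta_k\ne0$, and $z{\restriction}j$ if $\beta_k=0$.

So at every level $j\ge j_0$ the value $f_j(x{\restriction}I_j)$ is $?$ or $z{\restriction}j$. For each $k$ with $\beta_k=0$, $\nu$ is constant on $T_k$ with a value $j\in[e_k,e_{k+1})$. If $j\ge j_0$, the value at this level is $z{\restriction}j$. There are infinitely many such $k$. Hence $x\oplus f$ computes $z$: to find $z(i)$, search for $j>\max(i,j_0)$ with $f_j(x{\restriction}I_j)\ne{?}$ and output the $i$-th bit of this string. $\square$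

## 10. The iteration of length $\omega_2$ and the proof of Theorem A

Start with $V\models$ ZFC + CH and let $P=P_{\omega_2}$ be the CS iteration of $Q$ of length $\omega_2$, $G$ generic, $G_\alpha=G\cap P_\alpha$. We use the following standard facts on CS iterations (Shelah, *Proper and Improper Forcing*, Ch. III; Abraham, *Proper Forcing*, Handbook of Set Theory, §2; Goldstern, *Tools for your forcing construction*).

* (P1) CS iterations of proper forcings are proper. So, by Lemma 7 applied in each $V^{P_\beta}$, every $P_\alpha$ ($\alpha\le\omega_2$) is proper.
* (P2) If CH holds and each $\dot Q_\beta$ ($\beta<\omega_2$) is forced to be proper and of size at most $\aleph_1$, then $P_{\omega_2}$ has the $\aleph_2$-c.c. and $P_\alpha\Vdash$ CH for $\alpha<\omega_2$. Here $|Q|=2^{\aleph_0}$, so the hypothesis follows inductively.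
* (P3) If $\alpha\le\omega_2$ has uncountable cofinality, every real of $V[G_\alpha]$ is in some $V[G_\beta]$, $\beta<\alpha$. The reason: if $q$ is $(\mathcal M,P_\alpha)$-generic and $\tau\in\mathcal M$ is a name for a real, then below $q$ the values of $\tau$ are decided by elements of $G_\alpha\cap\mathcal M$. Their supports are countable sets in $\mathcal M$, hence subsets of $\mathcal M\cap\alpha$. So $\beta=\sup(\mathcal M\cap\alpha)<\alpha$ works.
* (P4) Let $\alpha<\omega_2$. In $V[G_\alpha]$, the quotient $P/G_\alpha$ is forcing equivalent to the CS iteration of $Q$ of length $\omega_2$ computed in $V[G_\alpha]$, with first generic sequence $c_\alpha$. By induction on $\gamma$, translating coordinatewise the $P_\xi$-names $p(\xi)$, $\alpha\le\xi<\gamma$, into names over $V[G_\alpha]$ gives coherent embeddings of the quotients $P_\gamma/G_\alpha$ into the iterations formed in $V[G_\alpha]$. Their ranges are dense, up to equivalence of conditions, because every countable set of ordinals in $V[G_\alpha]$, in particular the support of a condition, is covered by a countable set of $V$, as $P_\alpha$ is proper.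

By (P1) and (P2), $\omega_1$ and $\omega_2$ are preserved. Let $X,Y\in V[G]$ be non-null and $z\in2^\omega\cap V[G]$. The first task is to reflect $Y$ to an intermediate model.

**Claim.** There is $\alpha<\omega_2$ with $z\in V[G_\alpha]$ such that $Y_0:=Y\cap V[G_\alpha]$ belongs to $V[G_\alpha]$ and is non-null in $V[G_\alpha]$.

*Proof.* Let $\dot Y$ be a name for $Y$. In $V$, for $\beta<\omega_2$ let $\langle\dot y_{\beta,\xi}:\xi<\omega_1\rangle$ be $P_\beta$-names forced to enumerate $2^\omega\cap V[G_\beta]$; they exist since $P_\beta\Vdash$ CH. Let $\mathcal A_{\beta,\xi}\subseteq P$ be a maximal antichain of conditions deciding "$\dot y_{\beta,\xi}\in\dot Y$". By the $\aleph_2$-c.c. it has size at most $\aleph_1$, and supports are countable, so there is $g(\beta)<\omega_2$ such that all $\mathcal A_{\beta,\xi}$ ($\xi<\omega_1$) are contained in $P_{g(\beta)}$.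

In $V[G]$, the model $V[G_\beta]$ has only $\aleph_1$ codes $b$ for Borel null sets $N_b$. For each of them pick an element of $Y\setminus N_b$; it exists as $Y$ is non-null, and by (P3) it appears at a stage $<\omega_2$. So there is $h(\beta)<\omega_2$ such that $Y\cap V[G_{h(\beta)}]\not\subseteq N_b$ for all codes $b\in V[G_\beta]$.

Choose $\alpha<\omega_2$ of cofinality $\omega_1$, closed under $g$ and $h$, with $z\in V[G_\alpha]$ (again using (P3) for $z$). By (P3) at $\alpha$, the reals of $V[G_\alpha]$ are the $\dot y_{\beta,\xi}[G_\beta]$ with $\beta<\alpha$. Since $g(\beta)<\alpha$, the element of $\mathcal A_{\beta,\xi}$ in $G$ is in $G_\alpha$. So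
$$Y\cap V[G_\alpha]=\{\dot y_{\beta,\xi}[G_\beta]:\beta<\alpha,\ \xi<\omega_1,\ \exists p\in\mathcal A_{\beta,\xi}\cap G_\alpha\ (p\Vdash\dot y_{\beta,\xi}\in\dot Y)\}\in V[G_\alpha].$$
For the second assertion, a null set of $V[G_\alpha]$ is contained there in some $N_b$ with $b\in V[G_\alpha]$, and $b$ lies in some $V[G_\beta]$, $\beta<\alpha$. Some element of $Y\cap V[G_{h(\beta)}]$ is not in $N_b$. Since $h(\beta)<\alpha$ it is in $Y_0$, and membership in $N_b$ is absolute. So $Y_0$ is not contained in the given null set. $\square$

**Proof of Theorem A.** Fix $\alpha$ as in the Claim.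

**Step 1. Choose $x$.** Since $X$ is non-null and $N_{c_\alpha}$ is null, pick $x\in X\setminus N_{c_\alpha}$. As $V[G_\alpha]\cap2^\omega\subseteq N_{c_\alpha}$ (Section 5, applied over $V[G_\alpha]$), $x\notin V[G_\alpha]$.

**Step 2. Choose $y$.** Work in $V[G_\alpha]$ with the tail iteration given by (P4). Let $\dot x$ be a name for $x$, and let $p$ be a condition in the tail generic forcing $\dot x\notin N_{c_\alpha}$. Given $p'\le p$, apply Proposition 8 in $V[G_\alpha]$ to $p'$: for almost every $f$ there is $q\le p'$ with $q\Vdash z\le_T\dot x\oplus f$. The set $Y_0\setminus\{z\}$ is non-null in $V[G_\alpha]$, so it contains such an $f$. Hence the set of $q$ that force $z\le_T\dot x\oplus y$ for some $y\in Y_0\setminus\{z\}$ is dense below $p$. By genericity there is $y\in Y_0\setminus\{z\}\subseteq Y$ with $z\le_Tx\oplus y$.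

**Step 3. Distinctness.** We have $y\ne z$ by choice. Also $x\ne y$ and $x\ne z$, because $y,z\in V[G_\alpha]$ and $x\notin V[G_\alpha]$.

So the statement of Theorem A holds in $V[G]$. If ZFC is consistent, so is ZFC + CH, and hence so is the theory of $V[G]$. $\blacksquare$

Consequently ZFC, if consistent, does not prove that a Lebesgue non-null Turing independent set exists, nor even that a non-null $2$-Turing independent set exists.
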